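# Zeros on the boundary: zero-free approximation and vertical shifts of the zeta function

## 1. The guess "yes", tested where one can see it

Let $\zeta$ be the Riemann zeta function and $S=\{z\in\mathbb C:1/2<\operatorname{Re}z<1\}$. For a compact set $K\subset\mathbb C$ with interior $K^o$, let $A(K)$ be the set of functions that are continuous on $K$ and holomorphic on $K^o$. The starting point is Voronin's universality theorem, in the form given by Reich, Gonek and Bagchi.

**Theorem V.** Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, let $f\in A(K)$ be zero-free on all of $K$, and let $\epsilon>0$. Then $\{t>0:\max_{z\in K}|\zeta(z+it)-f(z)|<\epsilon\}$ has positive lower density.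

**Definition (lower density).** For measurable $A\subset(0,\infty)$, $\underline d(A)=\liminf_{T\to+\infty}\operatorname{meas}(A\cap(0,T])/T$. The upper density is the same expression with $\limsup$.

For example, $A=\bigcup_{k\ge0}[4^k,2\cdot4^k]$ has lower density $1/3$ (look at $T=4^{k+1}$, where the measure is $\sum_{j\le k}4^j\approx4^{k+1}/3$) and upper density $2/3$ (look at $T=2\cdot 4^k$).

What happens if $f$ is zero-free on $K^o$ but may vanish at points of $\partial K$? The first guess is that nothing changes: a zero on the edge can surely be pushed off $K$ by an arbitrarily small change of $f$. This guess is Andersson's conjecture, as stated in "Universality and the Riemann Hypothesis": if $K\subset S$ is compact with connected complement, then for every $f\in A(K)$ that is zero-free on $K^o$ and every $\epsilon>0$,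
$$\underline d\Big(\{t>0:\max_{z\in K}|\zeta(z+it)-f(z)|<\epsilon\}\Big)>0 .$$

If some $g\in A(K)$, zero-free on all of $K$, satisfies $|g-f|<\epsilon/2$ on $K$, then Theorem V applied to $g$ and $\epsilon/2$ gives the claim for $f$. So the question is about approximation, and $\zeta$ can be forgotten for a long while: is $f$ a uniform limit of functions in $A(K)$ without zeros on $K$? Let us try simple sets.

**Test 1 (no interior).** Let $K^o=\emptyset$. By Mergelyan's theorem there is a polynomial $p\not\equiv0$ close to $f$ on $K$. Since $\mathbb C\setminus K$ is dense, each zero of $p$ on $K$ can be moved off $K$ by as little as we like, and the values of $p$ on $K$ change as little as we like. The guess holds.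

**Test 2 (a closed disc with center $a$).** Put $f_r(z)=f(a+r(z-a))$ with $r<1$. It uses only values of $f$ at interior points, so it is zero-free, and $f_r\to f$ uniformly as $r\to1$ by uniform continuity.

**Test 3 (a disc with a segment attached).** Let $K=D\cup I$, where the segment $I$ meets the closed disc $D$ only at one of its end points $x_0$. On $D$ use $f_r$ with $|f_r-f|<\delta$, so $f_r(x_0)\ne0$. Divide $I$, starting from $x_0$, into pieces on which $f$ oscillates by less than $\delta$. Put $a_0=f_r(x_0)$, choose successively $a_j$ within $\delta$ of the value of $f$ at the $j$-th division point and off the real line through $0$ and $a_{j-1}$, and interpolate linearly. No segment $[a_{j-1},a_j]$ contains $0$, and we stay within $2\delta$ of $f$. The guess holds.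

**Test 4 (two tangent discs).** Let $D_1,D_2$ be closed discs with centers $a_1,a_2$, externally tangent at $0$, and $K=D_1\cup D_2$. Let $f_1,f_2$ be dilates of $f|_{D_1},f|_{D_2}$ as in Test 2. They must agree at $0$. If $f(0)\neq0$, multiply each $f_i$ by $f(0)/f_i(0)$, which is close to $1$. Let $f(0)=0$. The function $r\mapsto|f(a_i(1-r))|$ is continuous and positive on $[0,1)$ and tends to $0$ as $r\to 1$, so we can choose two dilation factors as close to $1$ as we like with $|f_1(0)|=|f_2(0)|$. Write $f_2(0)=e^{i\theta}f_1(0)$, $|\theta|\le\pi$, let $b(z)=1-z/(2a_1)$, and replace $f_1$ by $f_1e^{i\theta b^n}$. Here $|b|\le1$ on $D_1$ with equality only at $0$, because $b=(1+w)/2$ with $w=1-z/a_1$, which maps $D_1$ to the closed unit disc. At $0$ the values now agree. If $|f|<\epsilon$ on a disc $V$ around $0$ and $|f_1-f|<\epsilon$, then on $V\cap D_1$ the change is at most $2\epsilon(1+e^\pi)$; off $V$ it tends to $0$ as $n\to\infty$. The guess holds.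

In Test 4 the two pieces disagreed only in argument, and correcting an argument is cheap where $|f|$ is small. A general $K$ offers no dilations, its boundary need not consist of curves, and $K^o$ may have infinitely many components that touch in complicated ways. Arguments then have to be corrected in infinitely many places at once.

## 2. Three theorems, and how Voronin's theorem enters

**Definition (property (Z)).** $f\in A(K)$ has property (Z) if on each connected component of $K^o$, $f$ is either zero-free or identically $0$.

For example, if $K$ is the union of two disjoint closed discs, the function equal to $0$ on one and $1$ on the other has (Z). The function $z-a$ fails (Z) when $a\in K^o$.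

**Theorem 1.** Let $K\subset\mathbb C$ be compact with $\mathbb C\setminus K$ connected, and let $f\in A(K)$ have property (Z) (in particular, let $f$ be zero-free on $K^o$). Then for every $\epsilon>0$ there is a polynomial $P$ with $\max_K|f-e^P|<\epsilon$.

**Theorem 2 (Andersson's conjecture holds).** Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, let $f\in A(K)$ be zero-free on $K^o$ and $\epsilon>0$. Then $\underline d\{t>0:\max_K|\zeta(z+it)-f(z)|<\epsilon\}>0$.

**Proof of Theorem 2 from Theorem 1.** Take $P$ with $\max_K|f-e^P|<\epsilon/2$. Since $e^P$ is zero-free on $K$, Theorem V gives positive lower density of $\{t>0:\max_K|\zeta(z+it)-e^{P(z)}|<\epsilon/2\}$, and this set is contained in the set in question. $\square$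

**Theorem 3.** (a) Let $K\subset S$ be compact with $\mathbb C\setminus K$ connected, $f\in A(K)$, and $E_\epsilon=\{t>0:\max_K|\zeta(z+it)-f(z)|<\epsilon\}$. The following are equivalent: (i) $\underline d(E_\epsilon)>0$ for all $\epsilon>0$; (ii) $E_\epsilon$ has positive upper density for all $\epsilon>0$; (iii) $f$ has (Z); (iv) $f$ is a uniform limit on $K$ of functions $e^P$, $P$ polynomial. If they fail, $E_\epsilon$ has density $0$ for all small $\epsilon$.

(b) If $K\subset S$ is compact and $\mathbb C\setminus K$ is not connected, there are a zero-free $f\in A(K)$ and $\epsilon>0$ with $E_\epsilon=\emptyset$.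

Sections 3–9 prove Theorem 1, and Section 10 proves Theorem 3. From now on $K$ is compact and $\Omega=\mathbb C\setminus K$ is connected.

## 3. Cutting off a logarithm, and the integers that stop it

**Geometry of $K$.** We have $\partial K=\partial\Omega$; put $X=\partial K$. Let $U$ be a component of $K^o$. Then $\partial U\subset X$. Moreover $U$ is simply connected: if $J\subset U$ is a Jordan curve, the connected unbounded set $\Omega$ is disjoint from $J$, so it misses the interior of $J$. Hence that interior lies in $K$, thus in $K^o$, and, since together with $J$ it is connected, in $U$.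

**Cauchy transforms.** For bounded measurable $g$ with bounded support let
$$\mathcal C[g](z)=\frac1\pi\iint\frac{g(w)}{z-w}\,dA(w).$$
It is continuous and $\bar\partial\,\mathcal C[g]=g$ in the sense of distributions. Among sets of given area $|Z|$, the integral $\iint_Z|z-w|^{-1}dA(w)$ is largest for the disc centered at $z$, so it is at most $2\sqrt{\pi|Z|}$. Hence, if $|g|\le s$ and $g=0$ off a set of area $a$,
$$|\mathcal C[g]|\le2s\sqrt a.\tag{1}$$
If $G$ is smooth on an open bounded set $V$ and $\bar\partial G$ is bounded there, then $G-\mathcal C[1_V\bar\partial G]$ is holomorphic on $V$ by Weyl's lemma.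

**A logarithm where $f$ is not small.** Let $f$ have (Z). For $\lambda>0$ put $F_\lambda=\{z\in K:|f(z)|\ge\lambda\}$.

**Lemma 4.** $\mathbb C\setminus F_\lambda$ is connected, and there is $L_0\in C(F_\lambda)$ with $e^{L_0}=f$ on $F_\lambda$.

*Proof.* Let $O$ be a bounded component of $\mathbb C\setminus F_\lambda$. The set $\Omega$ is connected, unbounded and disjoint from $F_\lambda$, so $O\cap\Omega=\emptyset$. Thus $O\subset K^o$, and $O\subset U$ for one component $U$. On $O$ we have $|f|<\lambda$, and on $\partial O\subset F_\lambda$ we have $|f|\ge\lambda$. If $f\equiv0$ on $U$, then $f=0$ on $\partial O$ by continuity, a contradiction. If $f$ is zero-free on $U$, then $1/f$ is continuous on $\overline O$, holomorphic on $O$ and at most $1/\lambda$ in modulus on $\partial O$, so $|f|\ge\lambda$ on $O$, a contradiction.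

Let $F_\lambda\neq\emptyset$. By Mergelyan's theorem there is a polynomial $p$ with $|p-f|<\lambda/2$ on $F_\lambda$. Then $|p|>\lambda/2$ there, so $|f/p-1|<1$ and $f/p$ has a continuous logarithm. Each zero $a$ of $p$ lies off $F_\lambda$ and can be joined to $\infty$ by an arc off $F_\lambda$, so $z-a$ has a continuous logarithm on $F_\lambda$. Add up. $\square$

**The first attempt.** Let $q$ be a smooth cut-off with $q=0$ where $|f|\le5\lambda$ and $q=1$ where $|f|\ge6\lambda$, and put $G_0=qL_0+(1-q)\log\lambda$ on $K$. Then $e^{G_0}$ is continuous and zero-free. It equals $f$ where $|f|\ge6\lambda$; elsewhere both functions have modulus at most $6\lambda$. So $|e^{G_0}-f|\le12\lambda$ on $K$. It is not holomorphic on $K^o$, since $\bar\partial G_0=\bar\partial q\,(L_0-\log\lambda)$. The standard cure is to subtract $\mathcal C[1_{K^o}\bar\partial G_0]$ and use (1).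

This stops at (1), because the bound does not tend to $0$. Take $K=\{|z-\frac12|\le\frac12\}$ and $f(z)=\frac9{10}z$. Along a radius from $0$, $q$ climbs from $0$ to $1$ over a length $\frac{10}9\lambda$, so $|\bar\partial q|=\frac12|\nabla q|\ge\frac9{20\lambda}$ somewhere. The area of $\{5\lambda\le|f|\le6\lambda\}$ is at least a constant times $\lambda^2$, since near $0$ the disc contains the sector $|\arg z|<\pi/3$. Also $|L_0-\log\lambda|\ge\log5$ there. So the right side of (1) is bounded below by a positive constant, however small $\lambda$ is.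

**The second attempt.** Replace the constant $\log\lambda$ by something that matches $L_0$. On a component $U$ where $f$ is zero-free there is a holomorphic $h^U$ with $e^{h^U}=f$, because $U$ is simply connected. On a component $N$ of $\{z\in U:|f|>\lambda\}$ we have $h^U-L_0=2\pi i\,n_N$ with a constant integer $n_N$. If all $n_N$ were $0$, then $L_0$ and $h^U$ would fit exactly. They need not be $0$.

Here is an example. Let $0<3\delta<2\lambda$, $\lambda<1/100$, $K=\{|\operatorname{Re}z|\le1,|\operatorname{Im}z|\le\delta\}$ and $f(z)=(z-2i\delta)/2$. On $K$ the imaginary part of $z-2i\delta$ lies in $[-3\delta,-\delta]$, so $h^U=\operatorname{Log}f$ (principal branch) works on all of $U=K^o$. The set $\{z\in U:|f|>\lambda\}=\{z\in U:|z-2i\delta|>2\lambda\}$ has a right part $N_+$ and a left part $N_-$. Since $F_\lambda$ has two components as well, $L_0=\operatorname{Log}f$ on the right and $L_0=\operatorname{Log}f+2\pi i$ on the left is a continuous logarithm on $F_\lambda$, and for it $n_{N_+}=0$, $n_{N_-}=-1$.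

We may change $L_0$ to $L_0+2\pi i\nu$ with any continuous $\nu:F_\lambda\to\mathbb Z$, and in the example this repairs the mismatch. In general there are two obstacles. First, $F_\lambda$ is one compact set that links all the components $U$, so the wishes of different $U$ might contradict each other around a cycle. Second, $U$ may contain infinitely many $N$, and nothing we have said bounds the integers $n_N$, whereas a continuous $\nu$ on a compact set is bounded. There is also a smaller difficulty: $h^U$ is unbounded when $f$ has zeros on $\partial U$.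

**What will be done.** Sections 4 and 5 show by duality that one polynomial $P$ exists as soon as each $U$ separately carries a bounded holomorphic $h_U$ that is close to a common $L=L_0+2\pi i\nu$ where $|f|\ge6\lambda$ and has real part bounded above by about $\log\lambda$ elsewhere. Section 6 shows that the contradictory cycles do not exist. Sections 7–9 deal with unbounded integers: finitely many mismatches are repaired exactly by $\nu$, and the others are bent into bounded ones by analytic cut-offs on sets of small area.

## 4. Measures on $\partial K$ that annihilate the polynomials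

Besides Runge's and Mergelyan's theorems we use the following textbook facts.

**Walsh–Lebesgue theorem.** If $\mathbb C\setminus K$ is connected, every real continuous function on $\partial K$ is a uniform limit on $\partial K$ of real parts of polynomials.

**Fatou's theorem.** Let $m$ be normalized Lebesgue measure on $\partial\mathbb D$. Every $b\in H^\infty(\mathbb D)$ has radial limits $b^*$ $m$-a.e., and $b$ is the Poisson integral of $b^*$. Moreover an $L^\infty$ function with zero Poisson integral is $0$ a.e., so the Poisson kernels span a dense subspace of $L^1(m)$. Consequently, if $b_n\in H^\infty(\mathbb D)$ are uniformly bounded and $b_n\to b$ pointwise on $\mathbb D$, then $b_n^*\to b^*$ weak* in $L^\infty(m)$.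

For each component $U$ of $K^o$ fix a Riemann map $\varphi_U:\mathbb D\to U$ with radial boundary values $\varphi_U^*$, which lie in $\partial U\subset X$, and let $\omega_U=(\varphi_U^*)_*m$ be the image measure. For polynomials $p$, $\int p\,d\omega_U=\int p\circ\varphi_U^*\,dm=p(\varphi_U(0))$.

Let $\mathcal A$ be the uniform closure of the polynomials in $C(X)$. It is a closed algebra containing the constants, and $\operatorname{Re}\mathcal A$ is dense in $C_{\mathbb R}(X)$ by Walsh–Lebesgue. A complex measure $\mu$ on $X$ is orthogonal to $\mathcal A$, written $\mu\perp\mathcal A$, if $\int g\,d\mu=0$ for all $g\in\mathcal A$. For the closed unit disc, $dz$ on the circle is such a measure.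

**Definition (representing measure).** A probability measure $\rho$ on $X$ represents $z$ if $\int p\,d\rho=p(z)$ for all polynomials $p$.

For the closed unit disc, $m$ represents $0$ and the Poisson kernel at $z$ times $m$ represents $z$. In general $\omega_U$ represents $\varphi_U(0)$, and $\delta_x$ represents $x\in X$. If $\rho$ represents a point, then $g\mapsto\int g\,d\rho$ is multiplicative on $\mathcal A$, as a limit of point evaluations of polynomials.

**Lemma 5 (abstract F. and M. Riesz theorem).** Let $\rho$ represent a point $z\in K$, let $\mu\perp\mathcal A$, and let $\mu=\mu_a+\mu_s$ be its Lebesgue decomposition with respect to $\rho$. Then $\mu_a\perp\mathcal A$ and $\mu_s\perp\mathcal A$.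

*Proof.* We build $f_n\in\mathcal A$, $|f_n|\le1$, that tend to $1$ $\rho$-a.e. and to $0$ $|\mu_s|$-a.e. By inner regularity there are compact sets $E_1\subset E_2\subset\cdots$ with $\rho(E_n)=0$ such that $|\mu_s|$ is carried by $\bigcup E_n$. By outer regularity and Urysohn there is $u_n\in C(X)$ with $u_n\ge0$, $u_n\ge n+1$ on $E_n$ and $\int u_n\,d\rho<\frac1n$. Choose $g_n\in\mathcal A$ with $|\operatorname{Re}g_n-u_n-\frac1n|<\frac1n$, and subtract an imaginary constant so that $\int g_n\,d\rho$ is real. Then $u_n<\operatorname{Re}g_n<u_n+\frac2n$, hence $\operatorname{Re}g_n>0$ and $0<\int g_n\,d\rho<\frac3n$.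

Let $f_n=e^{-g_n}\in\mathcal A$. Then $|f_n|\le1$, $|f_n|\le e^{-n}$ on $E_n$, and by multiplicativity $\int f_n\,d\rho=e^{-\int g_nd\rho}\to1$. So $\int|1-f_n|^2d\rho\le2-2\operatorname{Re}\int f_n\,d\rho\to0$, and a subsequence tends to $1$ $\rho$-a.e. On $\bigcup E_n$ we have $f_n\to0$. For $g\in\mathcal A$, dominated convergence along the subsequence gives $0=\int gf_n\,d\mu\to\int g\,d\mu_a$. So $\mu_a\perp\mathcal A$, and $\mu_s=\mu-\mu_a\perp\mathcal A$. $\square$

The next lemma approaches $U$ from outside by simply connected domains.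

**Lemma 6.** Let $U$ be a component of $K^o$ and $K_0$ the component of $K$ containing $U$. Then $\mathbb C\setminus K_0$ is connected, and there are simply connected domains $W_1\supset W_2\supset\cdots$ with $\bigcap W_n=K_0$ and conformal maps $g_n:\mathbb D\to W_n$ with $g_n\to\varphi_U$ locally uniformly on $\mathbb D$ and $\psi_n:=g_n^{-1}\to\varphi_U^{-1}$ locally uniformly on $U$.

*Proof.* Let $O$ be a bounded component of $\mathbb C\setminus K_0$. The set $\Omega$ lies in the unbounded component, so $O\subset K$. Then $\overline O$ is a connected subset of $K$ that meets $K_0$ (since $\emptyset\neq\partial O\subset K_0$), so $\overline O\subset K_0$, a contradiction.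

Let $\Phi:\hat{\mathbb C}\setminus K_0\to\hat{\mathbb C}\setminus\overline{\mathbb D}$ be conformal with $\Phi(\infty)=\infty$, and let $W_n=K_0\cup\{|\Phi|<1+\frac1n\}$, the interior of the Jordan curve $\{|\Phi|=1+\frac1n\}$. These are simply connected, $\overline{W_{n+1}}\subset W_n$, and $\bigcap W_n=K_0$. Let $z_0=\varphi_U(0)$ and let $g_n$ be the Riemann map onto $W_n$ with $g_n(0)=z_0$ and $\arg g_n'(0)=\arg\varphi_U'(0)$.

The convergence $g_n\to\varphi_U$ is a case of Carathéodory's kernel theorem; here is a direct argument. Since $\varphi_U(\mathbb D)\subset W_n$, Schwarz's lemma for $g_n^{-1}\circ\varphi_U$ gives $|g_n'(0)|\ge|\varphi_U'(0)|$. By Montel every subsequence has a locally uniformly convergent sub-subsequence; let $g$ be its limit. Then $|g'(0)|\ge|\varphi_U'(0)|>0$, so $g$ is injective by Hurwitz, and $g(\mathbb D)\subset\bigcap\overline{W_n}=K_0$. As $g(\mathbb D)$ is open, connected and contains $z_0$, $g(\mathbb D)\subset U$. Schwarz's lemma for $\varphi_U^{-1}\circ g$ gives $|g'(0)|\le|\varphi_U'(0)|$. So equality holds, $\varphi_U^{-1}\circ g$ is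 a rotation, and the condition on arguments gives $g=\varphi_U$.

For $\psi_n$: by Montel every subsequence of $\psi_n|_U$ has a locally uniformly convergent sub-subsequence, with a limit $h$, $|h|\le1$, $h(z_0)=0$; so $|h|<1$ on $U$. From $g_n(\psi_n(z))=z$ we get $\varphi_U(h(z))=z$, that is, $h=\varphi_U^{-1}$. $\square$

**Lemma 7.** (a) If $b\in H^\infty(U)$, there are polynomials $p_n$, uniformly bounded on $\overline U$, with $p_n\to b$ pointwise on $U$. (b) If $U\ne U'$ are components of $K^o$, then $\omega_U$ and $\omega_{U'}$ are mutually singular.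

*Proof.* Use the notation of Lemma 6.

(a) For $r<1$ the functions $(b\circ\varphi_U)(r\psi_n)$ are holomorphic on $W_n\supset K_0$ and bounded by $\|b\|_\infty$. As $n\to\infty$ they converge locally uniformly on $U$ to $(b\circ\varphi_U)(r\varphi_U^{-1})$, and this tends to $b$ as $r\to1$. Take a diagonal sequence and replace its terms by polynomials, with errors tending to $0$ uniformly on $K_0\supset\overline U$, by Runge's theorem on $K_0$.

(b) If $U'\not\subset K_0$, the two measures live on disjoint components of $K$. Let $U'\subset K_0$ and $z'=\varphi_{U'}(0)$. If $\psi_n(z')\to w\in\mathbb D$ along a subsequence, then $z'=g_n(\psi_n(z'))\to\varphi_U(w)\in U$, a contradiction. So $|\psi_n(z')|\to1$; pass to a subsequence with $\psi_n(z')\to e^{i\theta_0}$. By Runge choose polynomials $p_n$ with $|p_n-\psi_n|<\frac1n$ on $K_0$. Then $|p_n|\le1+\frac1n$ on $K_0$ and $p_n(\varphi_U(w))\to w$ on $\mathbb D$. By the consequence of Fatou's theorem, $p_n\circ\varphi_U^*\to\xi$ weak*, where $\xi$ is the identity function of $\partial\mathbb D$. Hence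
$$\int|p_n\circ\varphi_U^*-\xi|^2dm\le(1+\tfrac1n)^2+1-2\operatorname{Re}\int(p_n\circ\varphi_U^*)\bar\xi\,dm\to0,$$
and, since $\omega_{U'}$ represents $z'$,
$$\int|p_n-e^{i\theta_0}|^2d\omega_{U'}\le(1+\tfrac1n)^2+1-2\operatorname{Re}\big(e^{-i\theta_0}p_n(z')\big)\to0 .$$
A subsequence converges $(\omega_U+\omega_{U'})$-a.e. to some $p_*$ with $p_*\circ\varphi_U^*=\xi$ $m$-a.e. and $p_*=e^{i\theta_0}$ $\omega_{U'}$-a.e. The set $\{p_*=e^{i\theta_0}\}$ has full $\omega_{U'}$-measure, and its $\omega_U$-measure is $m(\{e^{i\theta_0}\})=0$. $\square$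

**Lemma 8 (an annihilating measure splits over the components).** Let $\mu\perp\mathcal A$, let $U_1,U_2,\dots$ be the components of $K^o$, $\omega_j=\omega_{U_j}$, $\varphi_j=\varphi_{U_j}$. Then $\mu=\sum_j\mu_j$ in norm, where $\mu_j=1_{B_j}\mu$ with disjoint Borel sets $B_j$, $\mu_j\ll\omega_j$ and $\mu_j\perp\mathcal A$. If $\mu_j=k_j\omega_j$ and $b\in H^\infty(U_j)$, then
$$\int_{\partial\mathbb D}(b\circ\varphi_j)^*\,(k_j\circ\varphi_j^*)\,dm=0.\tag{2}$$

*Proof.* **Step 1: separate the pieces.** By Lemma 7(b) choose Borel sets $S_{ij}$ ($i\neq j$) with $\omega_i(S_{ij})=1$, $\omega_j(S_{ij})=0$. Put $A_i'=\bigcap_{j\neq i}S_{ij}$ and $A_i=A_i'\setminus\bigcup_{j\ne i}A_j'$. The $A_i$ are disjoint, $\omega_i(A_i)=1$, and $\omega_j(A_i)=0$ for $j\ne i$. Let $\mu_j$ be the absolutely continuous part of $\mu$ with respect to $\omega_j$, let $N_j$ be an $\omega_j$-null set carrying the singular part, and $B_j=A_j\setminus N_j$. Then $\mu_j=1_{B_j}\mu$. By Lemma 5, $\mu_j\perp\mathcal A$. As the $B_j$ are disjoint, $\sum\|\mu_j\|\le\|\mu\|$, and $\mu':=\mu-\sum\mu_j=1_{X\setminus\bigcup B_j}\mu$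 satisfies $\mu'\perp\mathcal A$. It is singular to every $\omega_j$, since $\omega_j$ lives on $B_j$.

**Step 2: $\mu'$ is singular to a representing measure of every point of $K$.** For $x\in X$ put $\rho_x=\delta_x$; Lemma 5 gives $\mu'(\{x\})\delta_x\perp1$, so $\mu'(\{x\})=0$. For $z\in U_j$ let $\rho_z$ be the image under $\varphi_j^*$ of the Poisson kernel at $\varphi_j^{-1}(z)$ times $m$. It represents $z$ and has the same null sets as $\omega_j$. So $\mu'$ is singular to $\rho_z$ for every $z\in K$.

**Step 3: $\mu'=0$.** For almost every $z\in\mathbb C$ we have $\int|w-z|^{-1}d|\mu'|(w)<\infty$, by Fubini. For such $z$ put $\hat\mu'(z)=\int\frac{d\mu'(w)}{w-z}$. If $z\in\Omega$, then $1/(w-z)$ is a uniform limit of polynomials on $K$ by Runge, so $\hat\mu'(z)=0$. Let $z\in K$ and suppose $\hat\mu'(z)=a\neq0$. Put $d\mu''(w)=\frac{d\mu'(w)}{a(w-z)}$. For a polynomial $p$,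
$$\int p\,d\mu''=\frac1a\int\frac{p(w)-p(z)}{w-z}\,d\mu'(w)+p(z)=p(z),$$
because the quotient is a polynomial in $w$. So $\mu''-\rho_z\perp\mathcal A$, and its singular part with respect to $\rho_z$ is $\mu''$. Lemma 5 gives $\mu''\perp\mathcal A$, contradicting $\int1\,d\mu''=1$. Hence $\hat\mu'=0$ a.e., and since $\bar\partial\hat\mu'=-\pi\mu'$ as distributions, $\mu'=0$.

**Step 4: formula (2).** Take $p_n$ from Lemma 7(a) for $b$ and $U_j$. Then $p_n\circ\varphi_j\to b\circ\varphi_j$ boundedly and pointwise on $\mathbb D$, so $p_n\circ\varphi_j^*\to(b\circ\varphi_j)^*$ weak* in $L^\infty(m)$. Since $0=\int p_n\,d\mu_j=\int(p_n\circ\varphi_j^*)(k_j\circ\varphi_j^*)\,dm$ and $k_j\circ\varphi_j^*\in L^1(m)$, (2) follows. $\square$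

## 5. Gluing by duality

Suppose each $U$ carries a good bounded holomorphic function $h_U$. Gluing the $h_U$ into a continuous function on $K$ and applying Mergelyan's theorem is hopeless, since $h_U$ has no continuous boundary values where $f$ is small. But there $e^P$ need only be small, and that is a one-sided, convex condition on $\operatorname{Re}P$. Convexity allows Hahn–Banach, and Lemma 8 then reduces everything to single components.

**Proposition 9.** Let $f\in A(K)$, $|f|<1$, $0<\lambda<1/100$, and let $L\in C(F_\lambda)$ satisfy $e^L=f$ ($F_\lambda$ may be empty). Suppose for every component $U$ of $K^o$ there is $h_U\in H^\infty(U)$ with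
$$|h_U-L|\le\lambda\quad\text{on }U\cap\{|f|\ge6\lambda\},\tag{P1}$$
$$\operatorname{Re}h_U\le\log8\lambda+2\quad\text{on }U\cap\{|f|<6\lambda\}.\tag{P2}$$
Then there is a polynomial $P$ with $|e^P-f|\le170\lambda$ on $K$.

*Proof.* **Step 1: a convex set that should contain a polynomial.** Put $F_X=\{x\in X:|f|\ge7\lambda\}$, $E_X=\{x\in X:|f|\le7\lambda\}$, $c_1=\log8\lambda+3$, and
$$\mathcal G=\{g\in C(X):|g-L|<2\lambda\text{ on }F_X,\ \operatorname{Re}g<c_1\text{ on }E_X\}.$$
It is open and convex; Step 3 shows that it is nonempty. Suppose it contains a polynomial $P$. On $F_X$, $|e^P-f|\le|e^{P-L}-1|\le e^{2\lambda}-1\le4\lambda$. On $E_X$, $|e^P-f|\le8e^3\lambda+7\lambda<170\lambda$. As $e^P-f\in A(K)$, the maximum principle extends the bound to $K$, and we are done.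

**Step 2: the separating measure.** Suppose no polynomial is in $\mathcal G$. By Hahn–Banach, a real-linear functional, which has the form $g\mapsto\operatorname{Re}\int g\,d\mu$ with a complex measure $\mu\ne0$ on $X$, separates $\mathcal G$ from the space of polynomials. Being bounded below on a linear space, it vanishes there; using $p$ and $ip$ we get $\mu\perp\mathcal A$. And $\operatorname{Re}\int g\,d\mu<0$ for all $g\in\mathcal G$. If $g\in\mathcal G$ and $y\in C(X)$ has compact support in $X\setminus F_X$ and $\operatorname{Re}y\le0$, then $g+ty\in\mathcal G$ for all $t>0$, so $\operatorname{Re}\int y\,d\mu\le0$. Taking $y$ imaginary of both signs, and $y\le0$ real, we see that $\mu$ is real and nonnegative on $X\setminus F_X$.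

**Step 3: the extremal element of $\mathcal G$.** Write $d\mu=u\,d|\mu|$, $|u|=1$, with $u=1$ on $X\setminus F_X$. Choose $u_n\in C(F_X)$, $|u_n|\le1$, $u_n\to\bar u$ $|\mu|$-a.e. on $F_X$. On $F_X$ put $g_n=L+\frac32\lambda u_n$. On $X\cap\{|f|=7\lambda\}$ its real part is at most $\log7\lambda+\frac32\lambda<c_1$. Extend it from this set to $E_X$ as a continuous $G_n$, by Tietze for real and imaginary parts separately, preserving upper and lower bounds (if the set is empty, take $G_n=c_1-\frac12$). Let $y_n:X\to[0,1]$ be continuous, $1$ on $F_X$ and $0$ on $\{|f|\le7\lambda-\frac1n\}$, and put $g_n=y_nG_n+(1-y_n)(c_1-\frac12)$ on $E_X$. The definitions agree where $|f|=7\lambda$, so $g_n\in\mathcal G$. The $g_n$ are uniformly bounded and converge $|\mu|$-a.e. to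
$$g_*=L+\tfrac32\lambda\bar u\ \text{ on }F_X,\qquad g_*=c_1-\tfrac12\ \text{ on }X\setminus F_X .$$
So $\operatorname{Re}\int g_*\,d\mu\le0$.

**Step 4: component by component, the integral is positive.** Decompose $\mu=\sum\mu_j$ by Lemma 8 and let $T_j=(h_{U_j}\circ\varphi_j)^*$. For a.e. $\xi\in\partial\mathbb D$ the radial limits $x=\varphi_j^*(\xi)$ and $T_j(\xi)$ exist. If $x\in F_X$, then $|f|>6\lambda$ at the points $\varphi_j(r\xi)$ with $r$ near $1$, and since $L$ is continuous on $F_\lambda$, (P1) gives $|T_j(\xi)-L(x)|\le\lambda$. If $|f(x)|<7\lambda$, then for $r$ near $1$ either (P2) applies, or $6\lambda\le|f|<7\lambda$ and (P1) gives $\operatorname{Re}h_{U_j}\le\log7\lambda+\lambda$; so $\operatorname{Re}T_j(\xi)\le\log8\lambda+2$.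

Since $\mu_j=1_{B_j}\mu=k_j\omega_j$, we have $\bar uk_j=|k_j|$ $\omega_j$-a.e., and $k_j\ge0$ on $X\setminus F_X$. By (2), $\int T_j\,(k_j\circ\varphi_j^*)\,dm=0$. Hence
$$\operatorname{Re}\int g_*\,d\mu_j=\operatorname{Re}\int(g_*\circ\varphi_j^*-T_j)(k_j\circ\varphi_j^*)\,dm\ge(\tfrac32\lambda-\lambda)|\mu_j|(F_X)+\tfrac12\mu_j(X\setminus F_X)\ge\tfrac\lambda2\|\mu_j\| .$$
Here we used $c_1-\frac12-(\log8\lambda+2)=\frac12$. Summing, $\operatorname{Re}\int g_*\,d\mu\ge\frac\lambda2\|\mu\|>0$, which contradicts Step 3. $\square$

## 6. Regions, integers, and a forest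

For the rest of the proof of Theorem 1 let $f\in A(K)$ have (Z). Multiplying $f$ by a positive constant only adds a constant to $P$, so assume $|f|<1$. We must produce $L$ and the functions $h_U$ of Proposition 9 for arbitrarily small $\lambda$.

**Choice of $\lambda$.** Let $K^*$ be the union of the components of $K^o$ on which $f$ is zero-free. For $v,v'$ in the same component $U\subset K^*$ let
$$\Lambda(v,v')=\sup\{t>0:v,v'\text{ lie in the same component of }\{z\in U:|f|>t\}\}.$$
It is positive, because $|f|$ has a positive minimum on a path from $v$ to $v'$. Fix a countable dense set $\mathcal D\subset K^*$ and $\lambda\in(0,1/100)$, as small as we like, different from all $\Lambda(v,v')$ with $v,v'\in\mathcal D$. Take $L_0$ from Lemma 4, and put $M_0=\max_{F_\lambda}|L_0|$ ($M_0=0$ if $F_\lambda=\emptyset$) and $M=M_0+|\log\lambda|+10$.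

**Definition (regions and pairs).** The letter $e$ denotes a component of $\{z\in K^*:|f|<7\lambda\}$, and $N$ a component of $\{z\in K^*:|f|>\lambda\}$, so $N\subset F_\lambda$. A pair $(e,N)$ is one with $e\cap N\ne\emptyset$. Put $Z(e,N)=\{z\in e\cap N:2\lambda\le|f|\le6\lambda\}$ and $a(e,N)=\operatorname{area}Z(e,N)$.

The sets $Z(e,N)$ are disjoint, so $\sum a(e,N)\le a_K:=\operatorname{area}(K)$. For $U\subset K^*$ fix a holomorphic $h^U$ with $e^{h^U}=f$ on $U$. On $N\subset U$ we have $h^U=L_0+2\pi i\,n_N$ with $n_N\in\mathbb Z$ constant. Put $\alpha_N=2\pi n_N$.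

**The graph.** Take as vertices the regions $e$ and the connected components $C$ of $F_\lambda$. Each pair $(e,N)$ is an edge joining $e$ to the component $C(N)\supset N$. In the rectangle example of Section 3 there is one $e$ (the middle of the rectangle), there are two sets $N_\pm$ and two components $C_\pm$ of $F_\lambda$, and the graph is the path $C_-$, $e$, $C_+$.

The graph matters for the following reason. We shall look for integers $d_e$ and $\nu_C$ with $\nu_{C(N)}=d_e+\nu_{e,N}$ for prescribed integers $\nu_{e,N}$ on finitely many edges. On a tree one propagates from a root and never meets a contradiction; around a cycle one might.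

**Lemma 10.** This multigraph is a forest (no cycles, no multiple edges).

*Proof.* Suppose there is a simple cycle $e_1,C_1,e_2,C_2,\dots,e_r,C_r,e_1$ with $r\ge1$, where $r=1$ means a double edge. Put $e=e_1$, and let $(e,N),(e,N')$ be the two cycle edges at $e$, with $N\neq N'$, $N\subset C_1$, $N'\subset C_r$.

**Step 1: a connected set joining $N$ to $N'$ away from $e$'s low part.** For $2\le i\le r$ let $\gamma_i\subset e_i$ be a compact arc from a point of $C_{i-1}$ to a point of $C_i$, chosen in the sets $e_i\cap N$ of the cycle edges. Then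
$$Y=C_1\cup\gamma_2\cup C_2\cup\dots\cup\gamma_r\cup C_r$$
is connected and contains $N\cup N'$, and $\gamma_i\cap e=\emptyset$ since $e_i\cap e=\emptyset$.

**Step 2: a level line in $U$.** Let $U\supset e$; then $N,N'\subset U$. Pick $v\in N\cap e\cap\mathcal D$ and $v'\in N'\cap e\cap\mathcal D$. Since $N\ne N'$ are different components of $\{z\in U:|f|>\lambda\}$, $\Lambda(v,v')\le\lambda$, and by the choice of $\lambda$, $\Lambda(v,v')<\lambda$. Also $f$ is not constant on $U$, since otherwise $N=U=N'$. Choose $\lambda_-\in(\Lambda(v,v'),\lambda)$ with $f'\ne0$ on $\{z\in U:|f|=\lambda_-\}$; this excludes only countably many values. The level set is a closed $1$-dimensional submanifold of $U$. No component of it is a closed curve: the interior of that curve would lie in $U$, where $f$ is zero-free, and the maximum and minimum principles would make $f$ constant. So every component is a properly embedded line. As $U$ is homeomorphic to the plane, the Jordan curve theorem on the one-point compactification of $U$ shows that each line separates $U$ into exactly two domains, and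 every point of the line is on the boundary of both.

**Step 3: some line $\sigma$ of this level separates $v$ from $v'$.** Let $N_-$ be the component of $\{z\in U:|f|>\lambda_-\}$ containing $v$. As $\lambda_->\Lambda(v,v')$, $v'$ lies in another component of this open set, so $v'\notin\overline{N_-}$. Let $\gamma_0$ be a path in $U$ from $v$ to $v'$, $t_1$ the last time with $\gamma_0(t)\in\overline{N_-}$, and $p_0=\gamma_0(t_1)$. Then $|f(p_0)|\ge\lambda_-$; if $>$ held, then $p_0$ would be in the open set $N_-$, against the choice of $t_1$. So $|f(p_0)|=\lambda_-$. Let $\sigma$ be the line through $p_0$.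

Near each of its points, $\sigma$ splits a small disc (in the coordinate $\log f$) into the halves $\{|f|>\lambda_-\}$ and $\{|f|<\lambda_-\}$. If the point is in $\overline{N_-}$, then $N_-$ meets the first half, hence contains it, and so the nearby part of $\sigma$ is in $\overline{N_-}$. Thus $\sigma\cap\overline{N_-}$ is open and closed in $\sigma$, and $\sigma\subset\overline{N_-}$. The connected set $N_-$ is disjoint from $\sigma$, so it lies on one side $U^+$ of $\sigma$. Near $p_0$ the first half is in $U^+$; as $p_0$ is also a boundary point of the other side $U^-$, the second half is in $U^-$. For $t>t_1$ we have $\gamma_0(t)\notin\overline{N_-}\supset\sigma$, so just after $t_1$ the path is in the second half, and it stays in $U^-$. So $v\in U^+$, $v'\in U^-$.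

**Step 4: $\sigma\subset e$, and a transversal path.** A path in $e$ from $v$ to $v'$ meets $\sigma$. Since $\sigma$ is a connected subset of $\{z\in U:|f|<7\lambda\}$, $\sigma\subset e$. There is a path $\gamma_1\subset U$ from $v$ to $v'$ that meets $\sigma$ only at $p:=p_0$, and transversally: take a short transversal segment through $p$ and join its ends to $v$ inside $U^+$ and to $v'$ inside $U^-$.

**Step 5: close $\sigma$ up through $\Omega$.** Choose $r_0>0$ with $4r_0<\operatorname{dist}(\gamma_1\cup\gamma_2\cup\dots\cup\gamma_r,\partial K)$ and such that $|f(w)-f(w')|<\lambda-\lambda_-$ for $w,w'\in K$, $|w-w'|\le2r_0$. As $\sigma$ is proper in $U$, there are $z_1,z_2\in\sigma$ on either side of $p$ with $\operatorname{dist}(z_i,\partial K)<r_0$. As $\partial K=\partial\Omega$, there are $w_i\in\Omega$ with $|w_i-z_i|<2r_0$. Let $\Gamma$ be the closed curve consisting of the arc of $\sigma$ from $z_1$ to $z_2$, the segment $[z_2,w_2]$, a path in $\Omega$ from $w_2$ to $w_1$, and $[w_1,z_1]$.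

**Step 6: $\Gamma$ misses $Y$ but separates $v$ from $v'$.** On $\sigma$ we have $|f|=\lambda_-<\lambda$, so $\sigma$ misses $F_\lambda$; and $\sigma\subset e$ misses all $\gamma_i$, $i\ge2$. Points of $K$ on $[z_i,w_i]$ have $|f|<\lambda_-+(\lambda-\lambda_-)=\lambda$, and all points of $[z_i,w_i]$ are within $3r_0$ of $\partial K$, hence not on any $\gamma_i$. The path in $\Omega$ misses $K$. So $\Gamma\cap Y=\emptyset$. In the same way $\gamma_1\cap\Gamma=\{p\}$, $\Gamma$ passes through $p$ once, along $\sigma$, and $\gamma_1$ crosses it transversally there. So the winding numbers of $\Gamma$ about $v$ and $v'$ differ by $\pm1$. But $v,v'$ lie in the connected set $Y$, which is disjoint from $\Gamma$, so the winding numbers are equal. This is a contradiction. $\square$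

## 7. Analytic cut-offs with a one-sided error

**What is needed on each $e$.** We shall define $h_U$ by cutting off between $L$ and a holomorphic $g_e$ on each $e\subset U$ in the zone $5\lambda\le|f|\le6\lambda$, and then correcting with a Cauchy transform. For this $g_e$ should be bounded with $\operatorname{Re}g_e\le\log8\lambda+1$, and $|L-g_e|$ in the zone should be tiny on the pairs that carry most of the area. On families of pairs of small total area it suffices that $|L-g_e|\le M$, and on families of still smaller area any bound fixed beforehand will do.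

The model is $g_e=h^U+2\pi i d_e$, which matches $L=L_0+2\pi i\nu$ exactly on $e\cap N$ when $\nu|_N=d_e+n_N$. To make it bounded, we apply to $H=h^U-\log8\lambda$ the function
$$\tau(z)=\tau_R(z)=\frac{R^2z}{z^2+R^2}=\frac{R^2}2\Big(\frac1{z-iR}+\frac1{z+iR}\Big),\qquad R>0 .$$
The second form shows that $\operatorname{Re}\tau<0$ on $\{\operatorname{Re}z<0\}$ and, with $c_0=\log\frac87$, that $|\tau|\le R^2/c_0$ on $\{\operatorname{Re}z\le-c_0\}$. For fixed $z$ and large $R$, $\tau_R(z)$ is close to $z$. For real $\alpha\ne\pm R$ put $D=||\alpha|-R|$. Then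
$$\tau(i\alpha)=i\beta,\quad\beta=\frac{R^2\alpha}{R^2-\alpha^2},\quad|\beta|\le\frac{R^2}D,\qquad0<\tau'(i\alpha)=\frac{R^2(R^2+\alpha^2)}{(R^2-\alpha^2)^2}\le\frac{R^2}{D^2}.\tag{3}$$

A difficulty remains. If $e$ meets infinitely many $N$, only finitely many can be matched exactly. The rest have small total area, but how small is fixed before $R$ (since $R$ depends on the integers $n_N$ of the matched ones), and on the rest $\tau(H)$ may be of size $R^2$. So on those $N$ we must bend $g_e$ back to within $M$ of $L$, by terms multiplied with holomorphic cut-offs $s_N$. Such a cut-off is not exactly real, which could spoil $\operatorname{Re}g_e\le\log8\lambda+1$ in its transition zone. A penalty term with negative real part there repairs this.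

**Smooth cut-offs.** Mollifying a continuous extension of $|f|$ gives a smooth $\phi$ with $|\phi-|f||<\lambda/8$ on $K$. Hence there are smooth $q^1,q^2:\mathbb C\to[0,1]$, functions of $\phi$, such that on $K$: $q^1=0$ if $|f|\le2\lambda$ and $q^1=1$ if $|f|\ge3\lambda$; $q^2=0$ if $|f|\le5\lambda$ and $q^2=1$ if $|f|\ge6\lambda$ (superscripts are indices). Let $A\ge1$ bound $|\bar\partial q^1|,|\bar\partial q^2|$ on $K$. Enumerate the pairs; the $j$-th pair gets
$$\kappa=\kappa(e,N)=2A\sqrt{a(e,N)}+2^{-j}>0,\qquad\text{so that}\quad\sum\kappa(e,N)^2\le\sum_j\big(8A^2a+2\cdot4^{-j}\big)<\infty .$$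

**Holomorphic cut-offs.** For a pair with $\kappa\le1$ let $q_N=q^1$ on $e\cap N$ and $q_N=0$ on $e\setminus N$. This is smooth on $e$: at a point of $e\cap\partial N$ we have $|f|=\lambda$, and $q^1=0$ nearby. Moreover $|\bar\partial q_N|\le A$, with support in $Z(e,N)$. So $s_N=q_N-\mathcal C[1_e\bar\partial q_N]$ is holomorphic on $e$, and by (1), $|s_N-q_N|\le\kappa$ on $e$.

**Lemma 11.** Let $\chi(x)=c_*\int_0^xt^{26}(1-t)^{26}dt$ with $\chi(1)=1$, and $\Psi(x)=5c_*(x(1-x))^{26}$. There is an absolute constant $C_0$ such that for $q\in[0,1]$, $0<\kappa\le1$, $|s-q|\le\kappa$: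
$$|\chi(s)-\chi(q)|\le\operatorname{Re}\Psi(s)+C_0\kappa^{26},$$
and if $q\in\{0,1\}$, then $|\chi(s)-\chi(q)|+|\Psi(s)|\le C_0\kappa^{26}$.

*Proof.* Put $k=26$ and $r=q(1-q)$. For $|w-q|\le\kappa$, $|w(1-w)-r|=|w-q||1-w-q|\le\kappa(1+\kappa)\le2\kappa$. Integrating along $[q,s]$, $|\chi(s)-\chi(q)|\le c_*\kappa(r+2\kappa)^k$.

If $r\ge4k\kappa$, then $(r+2\kappa)^k\le r^k(1+\frac1{2k})^k\le e^{1/2}r^k$, so $|\chi(s)-\chi(q)|\le1.65\,c_*r^k$. Also $s(1-s)=r(1+y)$ with $|y|\le\frac1{2k}$, and $|(1+y)^k-1|\le e^{1/2}-1$, so $\operatorname{Re}\Psi(s)\ge5c_*r^k(2-e^{1/2})\ge1.75\,c_*r^k$. The first claim follows.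

If $r<4k\kappa$, in particular if $q\in\{0,1\}$, both $|\chi(s)-\chi(q)|$ and $|\Psi(s)|$ are at most $5c_*((4k+2)\kappa)^k$. So $C_0=10c_*(4k+2)^k$ serves for both claims, since $|\chi(s)-\chi(q)|\le\operatorname{Re}\Psi(s)+|\Psi(s)|+|\chi(s)-\chi(q)|$. $\square$

## 8. The order of the choices

**Step 1 (core regions).** Let $\delta_1>0$ satisfy $2AM\sqrt{\delta_1}\le\lambda/4$. Choose a finite set $\mathcal E$ of regions $e$, called core, with $\sum_{e\notin\mathcal E}\sum_Na(e,N)\le\delta_1$.

**Step 2 (thick and thin core pairs).** Let $\delta_2\in(0,\frac14]$ satisfy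
$$C_0\delta_2\le\tfrac18,\qquad2A\sqrt{a_K}\,C_0\delta_2\le\tfrac\lambda8,\qquad M^2\delta_2\le\tfrac14,\qquad M\sqrt{\delta_2}\le\tfrac\lambda4 .$$
For each $e\in\mathcal E$ choose finitely many $N$, called thick for $e$, such that the remaining core pairs, called thin, satisfy $\sum_{\text{thin}}\kappa^2\le\delta_2$. Then $\kappa\le\frac12$ for thin pairs, and since $\kappa^2\ge4A^2a$, $\sum_{\text{thin}}a(e,N)\le\delta_2/(4A^2)$. Let $M_1=\max(M+2\pi|n_N|)$ over the thick pairs ($M_1=M$ if there are none).

**Step 3 (the number $R$, away from resonances).** By (3), $\tau$ is wild near $\pm iR$, so we want no $\alpha_N$ of a thin pair too near $\pm R$.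

**Lemma 12.** There are arbitrarily large $R$ with
$$D(e,N):=\big||\alpha_N|-R\big|\ge R\,\kappa(e,N)^2\quad\text{for all thin core pairs}.\tag{4}$$

*Proof.* Let $R\in[2^i,2^{i+1}]$. A pair violating (4) has $||\alpha_N|-R|<R/4$, as $\kappa^2\le\frac14$, so $|\alpha_N|\in[2^{i-1},2^{i+2}]$; call such a pair relevant for $i$. Each relevant pair excludes from $[2^i,2^{i+1}]$ a set of measure at most $2\cdot2^{i+1}\kappa^2$. So the excluded measure is at most $2^{i+2}\Sigma_i$, where $\Sigma_i$ is the sum of $\kappa^2$ over the pairs relevant for $i$. Each pair is relevant for at most $4$ values of $i$, so $\sum_i\Sigma_i\le4\sum\kappa^2<\infty$ and $\Sigma_i\to0$. For all large $i$ the excluded measure is less than $2^i$. $\square$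

Fix $R\ge1$ with (4), so large that, with $B:=2|\mathcal E|(R^{5/4}+M_1+1)$,
$$8M^2R^{-1/4}\le\tfrac14,\quad R^{3/4}\ge2M,\quad R\ge2M_1,\quad2A\sqrt{a_K}\cdot2M_1^3R^{-2}\le\tfrac\lambda8,\quad4\pi B+\frac{R^2}{c_0}\le R^3 .$$
A thin core pair is of type I if $\kappa>R^{-1/8}$ (finitely many, since $\sum\kappa^2<\infty$) and of type II if $\kappa\le R^{-1/8}$.

**Step 4 (selected pairs).** Let $\delta_3>0$ satisfy $2A(M+4\pi B)\sqrt{\delta_3}\le\lambda/4$. Choose finitely many pairs with $e\notin\mathcal E$, called selected, such that the non-selected pairs with $e\notin\mathcal E$ have total area at most $\delta_3$.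

**Step 5 (the integers).** Prescribe $\nu_{e,N}=n_N$ for thick pairs; $\nu_{e,N}$ an integer nearest to $\beta_N/2\pi$ for type I pairs, where $i\beta_N=\tau(i\alpha_N)$; and $\nu_{e,N}=0$ for selected pairs. In type I, (3) and (4) give $|\beta_N|\le R^2/D\le R\kappa^{-2}\le R^{5/4}$. So always $|\nu_{e,N}|\le R^{5/4}+M_1+1$.

These finitely many pairs form a finite subgraph of the forest of Lemma 10. Give one root in each of its trees the value $0$ and propagate: this assigns integers $d_e,\nu_C$ to the vertices with $\nu_{C(N)}=d_e+\nu_{e,N}$ on every edge. Along a path from the root the value changes only at edges at core regions; each core region is passed at most once and contributes at most $2\max|\nu_{e,N}|$. Hence $|d_e|,|\nu_C|\le B$. Put $d_e=0$ for all other $e$.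

In a compact space, components are intersections of clopen sets, so $F_\lambda$ has a finite clopen partition separating the finitely many components $C$ involved. Thus there is a continuous $\nu:F_\lambda\to\mathbb Z$ with $|\nu|\le B$ and $\nu=\nu_C$ on each of these $C$. It is constant on each $N$, with value $\nu|_N$, and
$$\nu|_N=d_e+\nu_{e,N}\quad\text{for all thick, type I and selected pairs}.\tag{5}$$
Put $L=L_0+2\pi i\nu\in C(F_\lambda)$. Then $e^L=f$ and $|L|\le M_0+2\pi B$.

## 9. The functions $g_e$ and $h_U$, and the end of the proof of Theorem 1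

**Regions outside the core.** For $e\notin\mathcal E$ put $g_e=\log\lambda+2\pi i d_e$. On $Z(e,N)$ we have $L-g_e=L_0-\log\lambda+2\pi i(\nu|_N-d_e)$. For selected pairs (5) gives $\nu|_N=d_e$, so $|L-g_e|\le M$; in all cases $|L-g_e|\le M+4\pi B$.

**Core regions: definition.** Let $e\in\mathcal E$, $e\subset U$, and $H=h^U-\log8\lambda$ on $e$. As $|f|<7\lambda$ on $e$, $\operatorname{Re}H<-c_0$. On $e\cap N$ put
$$u=H-i\alpha_N=L_0-\log8\lambda;\qquad\text{then }|u|\le M-10\ \text{ and }\operatorname{Re}u<0,$$
because $|\log8\lambda|\le|\log\lambda|$. For thin $N$ define a holomorphic function $Y_N$ on $e$ and a number $Q_N$ as follows.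

* Type I: let $\theta_N=\tau'(i\alpha_N)$, $b=\kappa^{-6}$, $\ell(x)=\frac{bx}{b-x}$, $Y_N=-\theta_N\,\ell(H-i\alpha_N)$, $Q_N=\kappa^{-10}$. By (3) and (4), $\theta_N\le R^2/D^2\le\kappa^{-4}$. If $\operatorname{Re}x<0$, then $|b-x|\ge|x|$, so $|\ell(x)|\le b$. Hence $|Y_N|\le Q_N$ on $e$.
* Type II: let $Y_N=2\pi i(\nu|_N-d_e)-\tau(H)$ and $Q_N=R^3$. Then $|Y_N|\le4\pi B+R^2/c_0\le Q_N$ on $e$.

In both cases $Q_N\le\kappa^{-24}$; in type II because $R\le\kappa^{-8}$. The purpose of $Y_N$ is that $\tau(H)+Y_N$ is nearly an imaginary constant on $e\cap N$. In type II, $\kappa$ is so small that the whole of $\tau(H)$, of size up to $R^2/c_0$, can be removed. In type I we can afford to remove only the linear part of $\tau$ at $i\alpha_N$; the constant $i\beta_N$ that stays is the reason for the prescription of $\nu_{e,N}$. Put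
$$g_e=\log8\lambda+2\pi i d_e+\tau(H)+\sum_{N\text{ thin}}\big[\chi(s_N)Y_N-Q_N\Psi(s_N)\big]\quad\text{on }e .$$

**The series.** At a point with $q_N=0$, the $N$-term has modulus at most $Q_N(|\chi(s_N)|+|\Psi(s_N)|)\le Q_NC_0\kappa^{26}\le C_0\kappa^2$, by Lemma 11 with $q=0$. Each point lies in at most one $N$, so all terms but possibly one sum to at most $C_0\delta_2$ in modulus. If $E\subset e$ is compact, the compact set $E\cap\{|f|\ge2\lambda\}$ is covered by the disjoint open sets $N$, hence by finitely many of them, and for all other $N$ we have $q_N\equiv0$ on $E$. So the series converges locally uniformly, and $g_e$ is holomorphic on $e$. It is bounded, since $|s_N|\le2$, $Q_N\le\max(R^3,\max_{\text{type I}}\kappa^{-10})$ and $|\tau(H)|\le R^2/c_0$.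

**$\tau(H)+Y_N$ on $e\cap N$, $N$ thin.** In type II, $\tau(H)+Y_N=2\pi i(\nu|_N-d_e)$. In type I,
$$\tau(H)+Y_N=i\beta_N+E',\qquad|E'|\le\tfrac12.\tag{6}$$
Indeed $D\ge R\kappa^2\ge R^{3/4}\ge2M$. So for $|z-i\alpha_N|\le M$ we have $|z\mp iR|\ge D/2$ and
$$|\tau''(z)|=R^2\Big|\frac1{(z-iR)^3}+\frac1{(z+iR)^3}\Big|\le\frac{16R^2}{D^3}\le16R^{-1/4}.$$
By Taylor's formula at $i\alpha_N$, $\tau(H)=i\beta_N+\theta_Nu+E$ with $|E|\le8M^2R^{-1/4}\le\frac14$. Moreover $u-\ell(u)=-\frac{u^2}{b-u}$ and $|b-u|\ge b$, so $\theta_N|u-\ell(u)|\le\kappa^{-4}M^2\kappa^6=M^2\kappa^2\le M^2\delta_2\le\frac14$. This proves (6).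

**Lemma 13.** Let $e\in\mathcal E$.

(i) $\operatorname{Re}g_e\le\log8\lambda+1$ on $e$.

(ii) If $N$ is thin, $|L-g_e|\le M$ on $e\cap N\cap\{|f|\ge3\lambda\}$.

(iii) If $N$ is thick, $|L-g_e|\le C_0\delta_2+2M_1^3R^{-2}$ on $e\cap N$.

*Proof.* (i) If all thin $q_N$ vanish at the point, the claim follows from $\operatorname{Re}\tau(H)<0$ and $C_0\delta_2\le\frac18$. Otherwise $q=q_N>0$ for exactly one thin $N$, and the point is in $N$. Since $\chi(q)\in[0,1]$, $\operatorname{Re}[\tau(H)+\chi(q)Y_N]$ is a convex combination of $\operatorname{Re}\tau(H)<0$ and $\operatorname{Re}(\tau(H)+Y_N)\le\frac12$. With $|Y_N|\le Q_N$ and Lemma 11,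
$$\operatorname{Re}[\tau(H)+\chi(s_N)Y_N-Q_N\Psi(s_N)]\le\tfrac12+Q_N\big(|\chi(s_N)-\chi(q)|-\operatorname{Re}\Psi(s_N)\big)\le\tfrac12+C_0\kappa^2 .$$
The other terms add at most $C_0\delta_2$, and $\frac12+2C_0\delta_2\le1$.

(ii) Here $q_N=1$, so by Lemma 11 with $q=1$ and by the bound on the other terms, $g_e$ differs from $\log8\lambda+2\pi i d_e+\tau(H)+Y_N$ by at most $2C_0\delta_2\le\frac14$. In type II the latter is $\log8\lambda+2\pi i\nu|_N$. In type I, by (6) and (5), it differs by at most $\frac12$ from $\log8\lambda+2\pi i\nu|_N+i(\beta_N-2\pi\nu_{e,N})$, with $|\beta_N-2\pi\nu_{e,N}|\le\pi$. Since $L=L_0+2\pi i\nu|_N$ on $N$, in both cases $|L-g_e|\le M_0+|\log8\lambda|+\pi+1\le M$.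

(iii) On $e\cap N$ all thin $q$'s vanish, so the sum is at most $C_0\delta_2$ in modulus. Also $|H|\le|u|+|\alpha_N|\le M_1\le R/2$, so $|\tau(H)-H|=\frac{|H|^3}{|H^2+R^2|}\le2M_1^3R^{-2}$. Finally, by (5), $\log8\lambda+H+2\pi i d_e=h^U+2\pi i d_e=L_0+2\pi i(n_N+d_e)=L$. $\square$

**Definition of $h_U$.** If $f\equiv0$ on $U$, put $h_U=\log\lambda$; then (P1) is vacuous and (P2) is clear. Let $U\subset K^*$ and put
$$G=q^2L+(1-q^2)g_e\ \text{ on each }e\subset U,\qquad G=L\ \text{ on }U\cap\{|f|\ge7\lambda\},$$
where $q^2L:=0$ if $q^2=0$. On each $N$, $L=h^U+2\pi i(\nu|_N-n_N)$ is holomorphic, and $G=L$ wherever $|f|\ge6\lambda$; so $G$ is smooth on $U$. It is bounded, because $|L|\le M_0+2\pi B$, the finitely many core $g_e$ are bounded, and $|g_e|\le|\log\lambda|+2\pi B$ for $e\notin\mathcal E$. Moreover $\bar\partial G=\bar\partial q^2\,(L-g_e)$ is bounded and supported in $\bigcup Z(e,N)\cap\{5\lambda\le|f|\le6\lambda\}$. Put $h_U=G-\mathcal C[1_U\bar\partial G]$, which is holomorphic and bounded on $U$.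

**The correction is at most $\lambda$.** Split $1_U\bar\partial G$ into the contributions of the thick core pairs (Lemma 13(iii), area at most $a_K$), the thin core pairs (Lemma 13(ii), area at most $\delta_2/4A^2$), the selected pairs ($|L-g_e|\le M$, area at most $\delta_1$) and the non-selected pairs with $e\notin\mathcal E$ ($|L-g_e|\le M+4\pi B$, area at most $\delta_3$). By (1) applied to each part,
$$|h_U-G|\le2A\Big[(C_0\delta_2+2M_1^3R^{-2})\sqrt{a_K}+M\sqrt{\delta_2/4A^2}+M\sqrt{\delta_1}+(M+4\pi B)\sqrt{\delta_3}\Big]\le\tfrac\lambda4+\tfrac\lambda4+\tfrac\lambda4+\tfrac\lambda4=\lambda .$$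

**Conclusion of the proof of Theorem 1.** On $U\cap\{|f|\ge6\lambda\}$, $G=L$, and this is (P1). On $U\cap\{|f|<6\lambda\}$,
$$\operatorname{Re}G=q^2\log|f|+(1-q^2)\operatorname{Re}g_e\le\log8\lambda+1,$$
by Lemma 13(i) for core $e$ and because $\operatorname{Re}g_e=\log\lambda$ for the other $e$ (where $q^2=0$ the first term is absent). Adding $\lambda<1$ gives (P2). Proposition 9 yields a polynomial $P$ with $|e^P-f|\le170\lambda$ on $K$. Since $\lambda$ may be arbitrarily small, Theorem 1 is proved, and with it Theorem 2. $\square$

## 10. Zeros inside $K$ and holes in $K$: proof of Theorem 3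

**Proof of (a).** (iii)⇒(iv) is Theorem 1. (iv)⇒(i) is the argument given for Theorem 2. (i)⇒(ii) is trivial. It remains to show that if (Z) fails, then $E_\epsilon$ has density $0$ for all small $\epsilon$; this gives (ii)⇒(iii) and the last claim.

The purpose of the next lines is to turn an interior zero of $f$ into zeros of $\zeta$. If (Z) fails, there are a component $U$ of $K^o$ and $z_0\in U$ with $f(z_0)=0$ and $f\not\equiv0$ on $U$. Choose a closed disc $\overline{D(z_0,r)}\subset U$ with $f\ne0$ on its boundary circle, and let $0<\epsilon\le\min_{|z-z_0|=r}|f|$. For $t\in E_\epsilon$ we have $|\zeta(z+it)-f(z)|<|f(z)|$ on the circle, so by Rouché's theorem $\zeta(\cdot+it)$ has a zero in $D(z_0,r)$. Thus $\zeta$ has a zero $\beta+i\gamma$ with $\beta\ge\sigma_0:=\operatorname{Re}z_0-r>\frac12$ and $|\gamma-t-\operatorname{Im}z_0|<r$.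

So every $t\in E_\epsilon\cap(0,T]$ lies in an interval of length $2r$ around $\gamma-\operatorname{Im}z_0$ for one of these zeros, whose ordinate lies between $\operatorname{Im}z_0-r$ and $T+\operatorname{Im}z_0+r$. Hence, for a constant $c'$ depending only on $z_0$ and $r$,
$$\operatorname{meas}(E_\epsilon\cap(0,T])\le2r\big(N(\sigma_0,T+c')+O(1)\big),$$
where $N(\sigma,T)$ counts the zeros with real part at least $\sigma$ and ordinate in $(0,T]$, and the $O(1)$ accounts for the finitely many zeros with ordinate $\le0$ in the range. By Carlson's theorem (1920; Titchmarsh, *The Theory of the Riemann Zeta-Function*, Ch. IX), $N(\sigma_0,T)=O(T^{4\sigma_0(1-\sigma_0)+\varepsilon'})$ for every $\varepsilon'>0$. As $\sigma_0>\frac12$, $4\sigma_0(1-\sigma_0)<1$, and for small $\varepsilon'$ this is $o(T)$. So $E_\epsilon$ has density $0$. $\square$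

**Proof of (b).** Let $O$ be a bounded component of $\mathbb C\setminus K$ and $a\in O$. Then $\partial O\subset K$. Also $O$ lies in the convex hull of $K$, since a point outside the hull can be joined to $\infty$ by a ray missing $K$; hence $\overline O\subset S$. Let $f(z)=1/(z-a)$, which belongs to $A(K)$ and is zero-free on $K$, and $\epsilon=1/\max_K|z-a|$. Suppose $\max_K|\zeta(z+it)-f(z)|<\epsilon$ for some $t>0$. Then
$$|(z-a)\zeta(z+it)-1|=|z-a|\,|\zeta(z+it)-f(z)|<1\quad\text{on }\partial O .$$
The function $(z-a)\zeta(z+it)-1$ is holomorphic on $S$, so by the maximum principle the same strict bound holds at $z=a$, where the left side equals $1$. This is a contradiction, so $E_\epsilon=\emptyset$. $\square$
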